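\title{Cliquewidth Expressions for Graphs of Cliquewidth at Most Four}

\begin{abstract}
For each $k\le 4$ we give a polynomial-time algorithm that decides whether a graph has cliquewidth at most $k$ and, if so, outputs a $k$-expression. The algorithm runs a dynamic program over the approximate expression of Oum and Seymour. Its correctness rests on a finite-index theorem: across a cut with boundedly many types of vertices, the graphs on one side fall into finitely many classes with respect to the question which graphs on the other side complete them to a graph of cliquewidth at most $k$. The proof encodes expressions by finite terms, compares terms by an embedding with a gap condition, and shows that this embedding is a well-quasi-order. The bound $k\le4$ enters in one place, a rigidity lemma for redundant labels. For NLC-width redundant labels can always be avoided, and the same method works for every fixed $k$. The finite tables are shown to exist but are not computed; for the promise problem an explicit algorithm follows by universal search.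
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

All graphs are finite, simple and undirected, and $[k]=\{1,\dots,k\}$. A \emph{$k$-expression} is a term built from the following operations on graphs whose vertices carry labels in $[k]$:
\begin{itemize}
\item $i(v)$ creates a single vertex $v$ with label $i$;
\item $G_1\oplus G_2$ is the disjoint union;
\item $\eta_{i,j}(G)$, for $i\ne j$, adds all edges between vertices of label $i$ and vertices of label $j$;
\item $\rho_{i\to j}(G)$ changes every label $i$ into $j$.
\end{itemize}
The \emph{cliquewidth} $\mathrm{cw}(G)$ is the least $k$ such that $G$, with labels forgotten, is the value of a $k$-expression.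

Two vertices that carry the same label at some moment are treated alike by all later operations. A label is therefore a promise about the future, and cliquewidth counts how many different promises must be kept open at one time. With one label no $\eta$ is available, so cliquewidth $1$ means edgeless. Two labels suffice for a complete graph: create a new vertex with label $2$, apply $\eta_{1,2}$ and then $\rho_{2\to1}$. Three labels suffice for a path: one for the current end, one for the new vertex, and one for the vertices that are finished. Example~\ref{ex:p4} shows that the path on four vertices needs all three.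

When an expression of a graph of bounded cliquewidth is given, many NP-complete problems can be solved in polynomial time; see \cite{probe}. This makes it natural to ask for the expression itself, and \cite{probe} states: ``Unfortunately, obtaining a cliquewidth expression for graphs with cliquewidth at most 4 is still an open problem.'' We read this as the following promise problem. \emph{The input is a graph $G$ on $n$ vertices with $\mathrm{cw}(G)\le4$, the output is a $4$-expression of $G$, and inputs that violate the promise may be handled arbitrarily. Is there an algorithm whose running time is polynomial in $n$?}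

\subsection*{Results}

The answer is yes, without any complexity assumption, and the promise is not needed.

\begin{theorem}\label{thm:main}
For each $k\le4$ there is a polynomial-time algorithm that decides whether $\mathrm{cw}(G)\le k$ and, if so, outputs a $k$-expression of $G$.
\end{theorem}

The recursion behind this theorem has to control final labels. A \emph{colored graph} $(G,c)$ is a nonempty graph with a map $c\colon V(G)\to[k]$, and $F_k$ is the set of colored graphs that are values of $k$-expressions, with final labels $c$. Since all labels can be changed into $1$ at the end, $\mathrm{cw}(G)\le k$ if and only if $(G,\mathbf 1)\in F_k$, where $\mathbf 1$ is the constant map with value $1$.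

\begin{theorem}\label{thm:dp}
Fix $k\le4$ and $r$. Given an $r$-expression of $G$ and a map $c\colon V(G)\to[k]$, one can decide whether $(G,c)\in F_k$ by one bottom-up pass with constant-size tables, and one can construct a $k$-expression with value $(G,c)$, if it exists, in polynomial time.
\end{theorem}

The third result concerns a close relative of cliquewidth. The \emph{NLC$_k$-expressions} (Wanke) are built from single vertices with labels in $[k]$, from arbitrary relabelings $[k]\to[k]$, and from the operations $G\times_S H$ for $S\subseteq[k]^2$, which form the disjoint union and add all edges between vertices of label $\ell$ in $G$ and vertices of label $\ell'$ in $H$ with $(\ell,\ell')\in S$. The \emph{NLC-width} of $G$ is the least $k$ for which $G$ is the value of such an expression, and $F_k^\times$ is the set of colored graphs that are values of NLC$_k$-expressions.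

\begin{theorem}\label{thm:nlc}
For every fixed $k$ there is a polynomial-time algorithm that decides whether $G$ has NLC-width at most $k$ and, if so, outputs an NLC$_k$-expression of $G$. For every fixed $k$ and $r$, given an $r$-expression of $G$ and $c\colon V(G)\to[k]$, one can decide whether $(G,c)\in F_k^\times$ by one bottom-up pass with constant-size tables, and construct an NLC$_k$-expression with value $(G,c)$, if it exists, in polynomial time.
\end{theorem}

Nothing is claimed for cliquewidth at most $k$ with $k\ge5$. The tables in these theorems are fixed finite objects whose existence is proved by a well-quasi-ordering argument; the proof does not compute them. Proposition~\ref{prop:search} gives an explicit algorithm for the promise problem.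

\subsection*{The method}

The starting point is an approximation algorithm.

\begin{theorem}[Oum and Seymour \cite{OS}]\label{thm:os}
For fixed $k$ there is a polynomial-time algorithm which, for a graph $G$, either certifies $\mathrm{cw}(G)>k$ or outputs a $(2^{3k+2}-1)$-expression of $G$.
\end{theorem}

So we may assume that an $r$-expression of $G$ with constant $r$ is at hand (for $k=4$, $r=2^{14}-1$), and this suggests a positive answer: one would like to decide $\mathrm{cw}(G)\le k$ by dynamic programming along the given expression. Every subexpression cuts $V(G)$ into a part $A$ that has been built and a rest $B$, and adjacency across the cut depends only on boundedly many types of vertices. A bottom-up pass must replace the graph on $A$ by a bounded amount of information. The least information that can possibly do is the \emph{residual} of $A$, the set of all $B$ that complete $A$ to a member of $F_k$. So the question is whether there are finitely many residuals.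

The difficulty is that the $k$-expression we are looking for need not respect the cut. It may interleave vertices of $A$ and of $B$ in any manner, and the number of interleavings grows with $|A|$. We do not bound the number of residuals directly. Instead we proceed as follows.
\begin{enumerate}
\item Expressions are replaced by trees of partitions, called derivations (Section~\ref{sec:deriv}). For $k\le4$, an optimal derivation contains two labels with the same future only in a very rigid situation (Section~\ref{sec:twins}).
\item The way in which a derivation interleaves $A$ with $B$ is recorded by a term over a finite alphabet whose size is bounded in terms of $|A|$ alone (Sections~\ref{sec:cuts} and~\ref{sec:terms}). If the term of a derivation for $(A,B)$ embeds, with a gap condition, into the term of a derivation for $(A',B')$, then $B$ also completes $A'$ (Section~\ref{sec:replace}).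
\item This embedding is a well-quasi-order. Using it once for each side of the cut gives finitely many residuals (Section~\ref{sec:wqo}), and hence the algorithm (Section~\ref{sec:algo}).
\end{enumerate}
Section~\ref{sec:nlc} adapts the proof to NLC-width, and Section~\ref{sec:five} locates the use of $k\le4$.

\subsection*{Conventions}

A set $X$ is \emph{complete} to $Y$ if every $x\in X$ is adjacent to every $y\in Y$, and \emph{anticomplete} to $Y$ if no such pair is adjacent; both hold vacuously if $X$ or $Y$ is empty. The \emph{trace} of a partition $\Pi$ on a set $C$ is the partition of $C$ into the nonempty sets $X\cap C$, $X\in\Pi$. In a rooted tree, $u\le v$ means that $v$ is an ancestor of $u$, possibly $v=u$, and $u<v$ means that $v$ is a proper ancestor.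

\section{Derivations}\label{sec:deriv}

An expression contains much that is irrelevant: the actual labels, the order of the $\eta$'s, repeated operations. What matters is the tree of $\oplus$-operations and, at each of them, which vertices share a label. In this section $k$ is arbitrary.

\begin{definition}\label{def:deriv}
A \emph{derivation} of a colored graph $(G,c)$ is a rooted tree $T$ with leaf set $V(G)$ in which every internal node has exactly two ordered children, together with a partition $\Pi_w$, for each internal node $w$, of the set $C_w$ of leaves below $w$ into at most $k$ blocks, such that: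
\begin{itemize}
\item[(D1)] if $u$ is an internal child of $w$, each block of $\Pi_u$ lies in a block of $\Pi_w$;
\item[(D2)] if $xy\in E(G)$ and $x,y$ lie below different children of $w$ (a \emph{crossing edge at $w$}), then $x$ and $y$ lie in different blocks of $\Pi_w$, and these two blocks are complete to each other;
\item[(D3)] the blocks of $\Pi_{\mathrm{root}}$ are monochromatic under $c$.
\end{itemize}
In a \emph{weak derivation}, internal nodes with one child are allowed as well.
\end{definition}

Note what (D2) asks: the two blocks are complete to each other as a whole, including pairs of vertices below the same child. This reflects the fact that $\eta_{i,j}$ does not see the two sides of the preceding $\oplus$, and it is the source of the difficulties in Section~\ref{sec:twins}.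

\begin{lemma}\label{lem:weak}
\textup{(i)} A colored graph with a weak derivation has a derivation. \textup{(ii)} Let $W$ be a nonempty set of vertices. Deleting from a weak derivation all nodes with no leaf of $W$ below them, and replacing all partitions by their traces on $W$, gives a weak derivation of $(G[W],c|_W)$.
\end{lemma}

\begin{proof}
(i) Suppress a node $w$ with only child $u$. Inclusions of blocks compose, so (D1) is kept. No edge crosses at $w$, so (D2) is kept. If $w$ is the root and $u$ is internal, the blocks of $\Pi_u$ lie in blocks of $\Pi_w$, so (D3) is kept. (ii) Inclusion, completeness and being monochromatic pass to subsets, and a crossing edge of the restriction is a crossing edge of the original at the same node.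
\end{proof}

The next lemma is the step from two subexpressions to one. It will be used again in the algorithm.

\begin{lemma}\label{lem:join}
Let $(G,g)$ be a colored graph, $V(G)=W_1\sqcup W_2$ with $W_1,W_2\neq\emptyset$, and let $\lambda\colon V(G)\to[k]$ and $h\colon[k]\to[k]$ satisfy
\begin{itemize}
\item[\textup{(J1)}] $g=h\circ\lambda$;
\item[\textup{(J2)}] for every edge $xy$ with $x\in W_1$, $y\in W_2$ we have $\lambda(x)\ne\lambda(y)$, and the fibers $\lambda^{-1}(\lambda(x))$ and $\lambda^{-1}(\lambda(y))$ are complete to each other.
\end{itemize}
From $k$-expressions of $(G[W_1],\lambda|_{W_1})$ and $(G[W_2],\lambda|_{W_2})$ one obtains a $k$-expression of $(G,g)$ by one $\oplus$, at most $k^2$ operations $\eta$, at most $k$ operations $\rho$, and a renaming of all labels by a permutation of $[k]$.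
\end{lemma}

\begin{proof}
Apply $\oplus$ and then every $\eta_{\ell,\ell'}$ for which some edge between $W_1$ and $W_2$ joins the values $\ell$ and $\ell'$. By (J2) this adds all edges between $W_1$ and $W_2$ and only edges of $G$; the value is $(G,\lambda)$. In each fiber of $h$ that meets the image of $\lambda$, choose a representative in the image and change the other labels of the fiber into it by $\rho$'s. The resulting labeling $\mu$ satisfies $g=h\circ\mu$, and $h$ is injective on the representatives. Extend this injection to a permutation of $[k]$ and apply it to every label that occurs in the expression. The value becomes $(G,g)$.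
\end{proof}

\begin{proposition}\label{prop:deriv}
$(G,c)\in F_k$ if and only if $(G,c)$ has a derivation.
\end{proposition}

\begin{proof}
Given an expression, take the tree of its $\oplus$-operations, and let $\Pi_w$ be the partition of $C_w$ by labels immediately after the $\oplus$ at $w$. Equal labels stay equal, which gives (D1) and (D3). A crossing edge $xy$ at $w$ is added by a later $\eta_{i,j}$, at a moment when the whole block of $x$ has label $i$ and the whole block of $y$ has label $j\ne i$; this gives (D2).

Conversely, we show by induction that $(G[C_w],g)\in F_k$ for every node $w$ and every $g\colon C_w\to[k]$ that is constant on the blocks of $\Pi_w$ (no condition if $w$ is a leaf, where the claim is trivial). Choose $\lambda\colon C_w\to[k]$ whose fibers are the blocks of $\Pi_w$, and $h$ with $g=h\circ\lambda$. By (D1), $\lambda$ is constant on the blocks at each internal child, so induction provides expressions for both children. Condition (J2) is (D2), and Lemma~\ref{lem:join} applies. At the root take $g=c$, which is allowed by (D3).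
\end{proof}

\begin{example}\label{ex:p4}
The path $P_4$ has cliquewidth $3$. In a derivation with $k=2$ some edge crosses at the root, because $P_4$ is connected. Then $\Pi_{\mathrm{root}}$ consists of two blocks complete to each other, so the complement of $P_4$ is disconnected; but this complement is again a path on four vertices.
\end{example}

The partition $\Pi_u$ describes the labels when $C_u$ has just been formed. We also need the labels with which $C_u$ is handed to the parent. For a node $u$ with parent $p$, the \emph{outer partition} $\Pi_u^+$ is the trace of $\Pi_p$ on $C_u$; for the root, $\Pi^+_{\mathrm{root}}$ is the partition into color classes. Always $|\Pi_u^+|\le k$. The \emph{signature} of $x\in C_u$ at $u$ is the pair $(N(x)\setminus C_u,\,c(x))$: all that the rest of the derivation needs to know about $x$.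

\begin{lemma}\label{lem:outer}
Let $T$ be a derivation.
\begin{itemize}
\item[\textup{(i)}] For internal $u$, each block of $\Pi_u$ lies in a block of $\Pi_u^+$. Each block of $\Pi_u^+$ lies in a block of $\Pi_v$ for $u<v$ and in a block of $\Pi_v^+$ for $u\le v$.
\item[\textup{(ii)}] All vertices in one block of $\Pi_u^+$ have the same signature at $u$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The first statement is (D1), or (D3) at the root. A block of $\Pi_u^+$ lies in a block of $\Pi_p$ for the parent $p$ by definition; now alternate the two steps along the path from $u$ to $v$. (ii) Let $x,x'$ lie in one block of $\Pi_u^+$ and let $z\notin C_u$ be adjacent to $x$. The edge $xz$ crosses at the least common ancestor $w>u$ of $u$ and $z$. By (i), $x$ and $x'$ lie in one block of $\Pi_w$, and by (D2) this block is complete to the block of $z$. So $z$ is adjacent to $x'$. Colors agree by (i) with $v$ the root.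
\end{proof}

By (ii) every block of $\Pi_u^+$ has a signature at $u$.

\section{Twins and tame derivations}\label{sec:twins}

\emph{Twins at $u$} are two distinct blocks of $\Pi_u^+$ with the same signature, and $u$ is \emph{rigid} if there are twins at $u$. The root is not rigid, since its blocks have different colors, and a leaf is not rigid, since it has one block. Twins persist upward until they merge:
\begin{equation}\label{eq:persist}
\begin{minipage}{0.86\textwidth}
if $P,Q$ are twins at $u$, $u\le v$, and the blocks of $\Pi_v^+$ containing $P$ and $Q$ are distinct, then these blocks are twins at $v$,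
\end{minipage}
\end{equation}
because equal signatures at $u$ restrict to equal signatures at $v$.

Without twins, the block of a vertex at $u$ is determined by its signature, so the partition can be read off from the graph; this is what will allow us to match the blocks of two different derivations. Twins look like a wasted label, and one would guess that they can simply be merged. The following example shows what goes wrong.

\begin{example}\label{ex:twins}
Let $k=4$, let $G$ have the edges $hp,hp',h'q,h'q'$, and let $c=\mathbf 1$. Let $u$ join $\{p,h\}$ and $\{q,h'\}$, with all partitions up to $u$ consisting of singletons. Let the parent $u_1$ add $p'$ with blocks $\{p,p'\},\{q\},\{h\},\{h'\}$, and let the root $u_2$ add $q'$ with blocks $\{p,p'\},\{q,q'\},\{h\},\{h'\}$. This is a derivation, and $\{p\},\{q\}$ are twins at $u$. If we move $q$ into the block of $p$ from $u_1$ on, then (D2) fails at $u_1$: the crossing edge $p'h$ requires $\{p,p',q\}$ to be complete to $\{h\}$. If we move $p$ into the block of $q$, then (D2) fails at $u_2$ for the edge $q'h'$. The label of $p$ is being reused for $p'$, and this is possible only because the edge $ph$ is already present. (The example shows only that the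 local exchange fails; this $G$ is a disjoint union of two stars and has cliquewidth $2$.)
\end{example}

In the example each direction of the exchange is obstructed by its own block, $\{h\}$ or $\{h'\}$. This is always so. Call a derivation of $(G,c)$ \emph{reduced} if it minimizes $\sum_u|\Pi_u^+|$, summed over all nodes, among all derivations of $(G,c)$.

\begin{lemma}\label{lem:exchange}
Let $k$ be arbitrary, let $T$ be reduced, and let $P,Q$ be twins at $u$. Then $\Pi_u^+$ has a block $H_0\ne P,Q$ that is complete to $P$ and not complete to $Q$. Consequently $|\Pi_u^+|\ge4$.
\end{lemma}

\begin{proof}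
Let $u_0=u$, let $u_i$ be the parent of $u_{i-1}$, and let $s\ge1$ be minimal such that $P$ and $Q$ lie in one block of $\Pi^+_{u_s}$; it exists because $P$ and $Q$ have the same color. For $1\le i\le s$ let $G_P^i\supseteq P$ and $G_Q^i\supseteq Q$ be blocks of $\Pi_{u_i}$. They are distinct, since the trace of $\Pi_{u_i}$ on $C_{u_{i-1}}$ is $\Pi^+_{u_{i-1}}$, which separates $P$ from $Q$. For all $1\le i\le s$ replace $G_P^i,G_Q^i$ by $G_P^i\cup Q$ and $G_Q^i\setminus Q$, omitting the latter if it is empty. The number of blocks does not grow.

\emph{\textup{(D1)} and \textup{(D3)} are kept.} A block of $\Pi_u$ lies in $P$, in $Q$, or in another block of $\Pi_u^+$; the first two lie in $G_P^1\cup Q$, and the others lie in unchanged blocks of $\Pi_{u_1}$. For $1\le i<s$ we have $G_P^i\cup Q\subseteq G_P^{i+1}\cup Q$ and $G_Q^i\setminus Q\subseteq G_Q^{i+1}\setminus Q$. Any other block of $\Pi_{u_i}$, and any block at the other child of some $u_i$, is disjoint from $Q$, so it still lies in a block at the parent. Finally $G_P^s\cup G_Q^s$ lies in one block of $\Pi^+_{u_s}$, which settles (D1) above $u_s$, or (D3) if $u_s$ is the root.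

\emph{The sum decreases.} In $\Pi_u^+$ the blocks $P,Q$ become $P\cup Q$; the partitions $\Pi^+_{u_i}$ with $1\le i<s$ gain no block; all other outer partitions are unchanged. Since $T$ is reduced, (D2) fails at some $u_i$, $1\le i\le s$. Put $D=C_{u_{i-1}}\supseteq C_u$ and drop the index $i$. A crossing edge at $u_i$ has exactly one end in $D$. We use repeatedly that a vertex outside $C_u$ with a neighbor in $P\cup Q$ is complete to $P\cup Q$.

\emph{No crossing edge has both ends in $G_P\cup G_Q$.} By (D2) in $T$, none lies inside $G_P$ or inside $G_Q$. Suppose $xy$ crosses with $x\in G_P$, $y\in G_Q$. Then $G_P$ is complete to $G_Q$. If $y\notin D$, then $y$ is complete to $P$, hence to $Q$, which gives a crossing edge inside $G_Q$. If $x\notin D$, then $x$ is complete to $Q$, hence to $P$, which gives a crossing edge inside $G_P$. Both are impossible.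

\emph{The failing edge.} An edge with no end in $G_P\cup G_Q$ meets only unchanged blocks. So the failing edge is $xy$ with $x\in G_P\cup G_Q$ and $y$ in a block $H\ne G_P,G_Q$, and the new block of $x$ is not complete to $H$. If $x\in G_Q\setminus Q$, then $H$ is complete to $G_Q\setminus Q$, and nothing fails. If $x\in Q$, then $y\notin D$, so $y$ is complete to $P$; the crossing edges from $y$ to $P$ and to $Q$ make $H$ complete to $G_P$ and to $G_Q$, and nothing fails. So $x\in G_P$, the block $H$ is complete to $G_P$, and some $h\in H$ and $q\in Q$ are nonadjacent. As $h$ is complete to $P$ but not to $Q$, we have $h\in C_u$. Let $H_0$ be the block of $\Pi_u^+$ containing $h$. By Lemma~\ref{lem:outer}(i), $H_0\subseteq H$. So $H_0$ is disjoint from $P$ and $Q$, complete to $P$, and not complete to $Q$.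

Exchanging the roles of $P$ and $Q$ gives a block $H_0'\neq P,Q$ complete to $Q$ and not complete to $P$. Then $P,Q,H_0,H_0'$ are four distinct blocks.
\end{proof}

Call a derivation \emph{tame} if $|\Pi_u^+|=k$ for every rigid node $u$: twins occur only where all labels are in use.

\begin{corollary}\label{cor:tame}
For $k\le4$ every reduced derivation is tame, so every member of $F_k$ has a tame derivation. For $k\le3$ reduced derivations have no twins.
\end{corollary}

\begin{proof}
A rigid node $u$ satisfies $4\le|\Pi_u^+|\le k$.
\end{proof}

In a tame derivation nothing can merge while twins are alive, until the twins themselves merge. For a rigid node $u$ let $w(u)$ be the lowest non-rigid proper ancestor of $u$; it exists because the root is not rigid.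

\begin{lemma}\label{lem:tame}
Let $T$ be tame and let $u$ be rigid.
\begin{itemize}
\item[\textup{(i)}] $\Pi_u=\Pi_u^+$.
\item[\textup{(ii)}] Any twins $P,Q$ at $u$ lie in different blocks of $\Pi_v^+$ for $u\le v<w(u)$ and in the same block of $\Pi^+_{w(u)}$.
\item[\textup{(iii)}] Every block of $\Pi_{w(u)}$ meets $C_u$, and its intersection with $C_u$ is a block of $\Pi_u^+$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The node $u$ is internal, and $\Pi_u$ has at most $k$ blocks and refines $\Pi_u^+$, which has $k$ blocks. (ii) Define $u_i$ and $s$ as in the proof of Lemma~\ref{lem:exchange}. By \eqref{eq:persist} the nodes $u_0,\dots,u_{s-1}$ are rigid. The partition $\Pi_{u_s}$ has at most $k$ blocks, and two of them, those containing $P$ and $Q$, lie in one block of $\Pi^+_{u_s}$. So $|\Pi_{u_s}^+|\le k-1$, the node $u_s$ is not rigid, and $w(u)=u_s$. (iii) For $0\le i<s$, $\Pi^+_{u_i}$ is the trace of $\Pi_{u_{i+1}}$, and $\Pi_{u_i}=\Pi^+_{u_i}$ by (i). Hence $\Pi_u^+$ is the trace of $\Pi_{u_s}$ on $C_u$. It has $k$ blocks and $\Pi_{u_s}$ has at most $k$, so no block of $\Pi_{u_s}$ misses $C_u$.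
\end{proof}

From now on, until Section~\ref{sec:nlc}, we fix $k\le4$ and work with tame derivations.

\section{Cuts and residuals}\label{sec:cuts}

A \emph{scheme} consists of finite sets $I,J$ of \emph{types}, a relation ${\sim}\subseteq I\times J$, and a map $\mathrm{col}\colon I\sqcup J\to[k]$. An \emph{$I$-typed graph} is a graph $A$ with a map $\tau\colon V(A)\to I$; $J$-typed graphs are defined in the same way. For a nonempty $I$-typed graph $A$ and a nonempty $J$-typed graph $B$, let $A\otimes B$ be the colored graph on $V(A)\sqcup V(B)$ with the edges of $A$ and of $B$, all edges $ab$ with $\tau(a)\sim\tau(b)$, and the colors $\mathrm{col}(\tau(\cdot))$. We write $A$ and $B$ also for the vertex sets. The basic property is that adjacency across the cut sees only types: if $a\in A$ and $a'\in A'$ have the same type, then $a$ in $A\otimes B$ and $a'$ in $A'\otimes B$ have the same neighbors in $B$, and symmetrically for $B$. The \emph{residual} of $A$ is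
\[
\mathrm{Res}(A)=\{B : B \text{ nonempty and $J$-typed},\ A\otimes B\in F_k\}.
\]

\begin{theorem}\label{thm:index}
Let $k\le4$. For every scheme there are only finitely many sets $\mathrm{Res}(A)$.
\end{theorem}

To compare residuals we need a way to pass from derivations $T$ of $A\otimes B$ and $T'$ of $A'\otimes B'$ to a derivation of $A'\otimes B$, taking the handling of $B$ from $T$ and the handling of $A'$ from $T'$. Here is a small instance.

\begin{example}\label{ex:run}
Let $k=3$, $I=\{0,1\}$, $J=\{0\}$, let $1\sim0$ be the only related pair, and let all colors be $1$. Let $A$ be the edge $az$ with $\tau(a)=0$, $\tau(z)=1$, and let $B$ be the path $b_1b_2b_3b_4$. Let $A'$ consist of a vertex $a'$, a path $c_1c_2c_3c_4$, all of type $0$, and a vertex $z'$ of type $1$ adjacent to these five vertices; let $B'$ be the edge $b_1'b_2'$. The following derivations add one vertex at a time; we list the partitions $\Pi_u$ from the bottom up, with $D'=\{a',b_1',b_2'\}$.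
\[
\begin{array}{ll@{\qquad\qquad}ll}
\multicolumn{2}{l}{T \text{ for } A\otimes B} & \multicolumn{2}{l}{T' \text{ for } A'\otimes B'}\\[2pt]
X_0 & a\mid b_1 & y_0 & a'\mid b_1'\\
X_1 & a\mid b_1\mid b_2 & y_1 & a'\mid b_1'\mid b_2'\\
X_2 & ab_1\mid b_2\mid b_3 & x_1 & D'\mid c_1\\
X_3 & ab_1b_2\mid b_3\mid b_4 & x_2 & D'\mid c_1\mid c_2\\
\mathrm{root} & ab_1b_2b_3b_4\mid z & x_3 & D'c_1\mid c_2\mid c_3\\
& & x_4 & D'c_1c_2\mid c_3\mid c_4\\
& & \mathrm{root} & D'c_1c_2c_3c_4\mid z'
\end{array}
\]
At each node the crossing edges join two singletons, or join $z$ or $z'$ to everything else, so (D2) holds. Neither derivation has twins: every outer partition with two blocks consists of a block whose only outside neighbor is $z$ or $z'$ and a path vertex with one more outside neighbor.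

A derivation of $A'\otimes B$ is obtained by running $X_0,\dots,X_3$ with $a'$ in place of $a$, and then $x_1,\dots,x_4$ and the root of $T'$ with $D=\{a',b_1,\dots,b_4\}$ in place of $D'$. Three features of this splice reappear in general.

\emph{Compression.} Along $X_0,\dots,X_3$ nothing happens to $A$. Such a path is recorded as a single item, whatever its length, so that the record of $T$ is bounded in terms of $|A|$.

\emph{Counting.} The steps $x_1,\dots,x_4$ have no counterpart in $T$, and we must choose when to insert them. The numbers of blocks of $\Pi^+_{X_i}$ contained in $B$ are $1,1,1,0$. The steps $x_2,x_3,x_4$ use all three blocks for vertices of $A'$. Inserting them after $X_1$ would need the four blocks $a'b_1\mid b_2\mid c_1\mid c_2$ at $x_2$, since $b_2$ still waits for its neighbor $b_3$. So the insertion is made where $B$ occupies the fewest blocks of its own, and we must demand that the inserted steps leave that many blocks free. This demand is the gap condition.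

\emph{Matching.} After the inserted steps we return to $T$, which puts the vertices of $B$ into a certain block at its root. The vertex $a'$, which shares a block with them, must be sent to the same block by $T'$. This is forced here because $T'$ has no twins.
\end{example}

\section{The term of a derivation}\label{sec:terms}

Fix a scheme, and let $T$ be a tame derivation of $A\otimes B$. A node $u$ is \emph{mixed} if $C_u$ meets both $A$ and $B$; otherwise it is \emph{pure $A$} or \emph{pure $B$}. Mixed nodes are internal, ancestors of mixed nodes are mixed, and the root is mixed. For mixed $u$ let $b(u)$ be the number of blocks of $\Pi_u^+$ contained in $B$.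

\subsection*{Critical nodes}

Only one kind of twins disturbs the matching step (Lemma~\ref{lem:arrive} below). Call a mixed node $u$ \emph{critical} if there are twins $P,Q$ at $u$ such that $P$ meets both $A$ and $B$, and $Q$ meets $A$.

\begin{lemma}\label{lem:critical}
Let $u$ be mixed.
\begin{itemize}
\item[\textup{(i)}] If $u$ is critical, then all $v$ with $u\le v<w(u)$ are critical and $w(u)$ is not; so $w(u)\le v$ for every non-critical $v\ge u$. Moreover, two vertices of $A\cap C_u$ lie in different blocks of $\Pi_u^+$ and in the same block of $\Pi^+_{w(u)}$.
\item[\textup{(ii)}] If $u$ is critical, then $b(u)\ge b(w(u))$.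
\item[\textup{(iii)}] At most $k-b(u)$ blocks of $\Pi_u$ meet $A$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $P,Q$ be as in the definition. By Lemma~\ref{lem:tame}(ii) and \eqref{eq:persist}, for $u\le v<w(u)$ the blocks of $\Pi_v^+$ containing $P$ and $Q$ are twins; the first meets $A$ and $B$, the second meets $A$. The node $w(u)$ is not even rigid. For the last statement take one vertex of $A\cap P$ and one of $A\cap Q$. (ii) A block of $\Pi^+_{w(u)}$ inside $B$ contains a block of $\Pi_{w(u)}$, whose intersection with $C_u$ is a block of $\Pi_u^+$ inside $B$ by Lemma~\ref{lem:tame}(iii). Disjoint blocks give disjoint intersections. (iii) Each of the $b(u)$ blocks of $\Pi_u^+$ inside $B$ contains a block of $\Pi_u$ inside $B$.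
\end{proof}

\subsection*{Stretches}

The \emph{state} of a mixed node $u$ is the triple consisting of the set $A\cap C_u$, the trace of $\Pi_u^+$ on it, and the information whether $u$ is critical. A \emph{stretch} is the set of all mixed nodes with a given state, provided it is nonempty; it is \emph{critical} if its nodes are.

\begin{lemma}\label{lem:stretch}
\begin{itemize}
\item[\textup{(i)}] A stretch $X$ is a path $X_0<X_1<\dots<X_m$ with $X_i$ the parent of $X_{i-1}$.
\item[\textup{(ii)}] For $i\ge1$ the child of $X_i$ other than $X_{i-1}$ is pure $B$.
\item[\textup{(iii)}] A mixed child of $X_0$ is the top node of another stretch. If $X_m$ is not the root, its parent is the bottom node of another stretch.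
\item[\textup{(iv)}] There are at most $2k(2|A|-1)$ stretches.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Nodes with the same nonempty set $A\cap C_u$ are ancestors of a common leaf, hence comparable, and the nodes between two of them have the same set. By Lemma~\ref{lem:outer}(i) the traces on this set coarsen upward. So the nodes sharing the first two components of the state form a path. Suppose $u<v$ lie on this path, $u$ is critical and $v$ is not. By Lemma~\ref{lem:critical}(i), $w(u)\le v$, and two vertices of $A\cap C_u$ that are separated by $\Pi_u^+$ lie in one block of $\Pi_{w(u)}^+$, hence of $\Pi_v^+$; this contradicts the equality of the traces. So the path splits into a lower non-critical and an upper critical part. (ii) holds because $A\cap C_{X_i}=A\cap C_{X_{i-1}}$. (iii) A mixed child $v$ of $X_0$ is not in $X$, so the parent of $v$ is not in the stretch of $v$, and $v$ is its top node. If the parent of $X_m$ were $Z_i$ with $i\ge1$ for a stretch $Z\ne X$, then its only mixed child would be $Z_{i-1}\notin X$ by (ii). (iv) Any two of the sets $A\cap C_u$ are disjoint or nested. Together with $A$ and the singletons they form the nodes of a rooted tree with $|A|$ leaves in which each internal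 node has at least two children, so there are at most $2|A|-1$ of them. On each set the traces form a chain of partitions with at most $k$ blocks, so there are at most $k$ of them, and the third component has two values.
\end{proof}

\subsection*{Names}

To compare derivations of different graphs we describe blocks by names in $[k]$, chosen so that they change as rarely as possible. Going down from the root, choose for each mixed node $u$ maps $\lambda_u^+,\lambda_u\colon C_u\to[k]$ whose fibers are the blocks of $\Pi_u^+$ and of $\Pi_u$. Put $\lambda^+_{\mathrm{root}}=c$, and $\lambda_v^+=\lambda_u|_{C_v}$ for a mixed child $v$ of $u$. Given $\lambda_u^+$, use the first applicable rule: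
\begin{itemize}
\item[(R1)] if $\Pi_u=\Pi_u^+$, let $\lambda_u=\lambda_u^+$;
\item[(R2)] if distinct blocks of $\Pi_u$ meeting $A$ lie in distinct blocks of $\Pi_u^+$, let $\lambda_u=\lambda_u^+$ on the blocks meeting $A$, and give the other blocks distinct names not used on these (there are enough, as $|\Pi_u|\le k$);
\item[(R3)] name the blocks of $\Pi_u$ by arbitrary distinct names.
\end{itemize}
Let $R_u$ be the map on the image of $\lambda_u$ with $\lambda_u^+=R_u\circ\lambda_u$. A derivation with such a choice is \emph{named}.

\begin{lemma}\label{lem:names}
\textup{(i)} On a stretch $X$ the map $\nu_X:=\lambda^+_{X_i}|_A$ does not depend on $i$. For $i\ge1$, $\lambda_{X_i}|_A=\nu_X$ and $R_{X_i}(\ell)=\ell$ for every name $\ell$ used by $\nu_X$. \textup{(ii)} If $u$ is critical, $\lambda_u=\lambda_u^+$.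
\end{lemma}

\begin{proof}
(i) Let $i\ge1$. On $A\cap C_{X_i}=A\cap C_{X_{i-1}}$ the trace of $\Pi_{X_i}$ is the trace of $\Pi^+_{X_{i-1}}$, which equals the trace of $\Pi^+_{X_i}$ since the states agree. So (R1) or (R2) applies at $X_i$, and $\lambda_{X_i}|_A=\lambda^+_{X_i}|_A$. Also $\lambda^+_{X_{i-1}}|_A=\lambda_{X_i}|_A$ by definition. If $\ell=\nu_X(a)$, then $R_{X_i}(\ell)=R_{X_i}(\lambda_{X_i}(a))=\lambda^+_{X_i}(a)=\ell$. (ii) Rule (R1) applies by Lemma~\ref{lem:tame}(i).
\end{proof}

\subsection*{Records}

We now write down the finite information needed to verify (D2) after one side has been exchanged: which types carry which names, and which fibers are complete to each other within one side. Completeness across the cut is determined by the types. For $\mu\colon C_u\to[k]$ let $\mathrm{rec}(\mu)=(\alpha,\beta,\kappa_A,\kappa_B)$, where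
\[
\alpha=\{(\tau(a),\mu(a)):a\in A\cap C_u\},\qquad \beta=\{(\tau(b),\mu(b)):b\in B\cap C_u\},
\]
$\kappa_A$ is the set of pairs $(\ell,\ell')$, $\ell\ne\ell'$, such that $A\cap\mu^{-1}(\ell)$ is complete to $A\cap\mu^{-1}(\ell')$, and $\kappa_B$ is defined in the same way with $B$. The \emph{$A$-part} $(\alpha,\kappa_A)$ depends only on $\mu|_A$. For a mixed node $u$ we define:
\begin{itemize}
\item the \emph{profile} $\pi(u)$, consisting of $\mathrm{rec}(\lambda_u^+)$ and the information whether $u$ is critical. It determines $b(u)$, which is the number of names occurring in $\beta$ but not in $\alpha$;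
\item the \emph{junction data} $\delta(u)$, consisting of $\mathrm{rec}(\lambda_u)$, the map $R_u$, and for each of the two children $v$, in order, its kind (mixed, pure $A$, pure $B$) together with $\pi(v)$ if $v$ is mixed and the set $\{(\tau(x),\lambda_u(x)):x\in C_v\}$ if $v$ is pure. Since $\lambda_v^+=\lambda_u|_{C_v}$, in all cases $\delta(u)$ tells which pairs (type, $\lambda_u$-name) occur below each child.
\end{itemize}

\subsection*{Terms and the gap embedding}

A \emph{leveled alphabet} is a finite set $\Sigma$ of letters, each with an arity and a level in $\{0,\dots,N\}$. A \emph{term} is a finite rooted tree with ordered children whose nodes carry letters, the number of children being the arity; $L(X)$ is the level of the letter at $X$. The \emph{$i$-th child subterm} of a node is the subtree rooted at its $i$-th child.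

For a stretch $X=(X_0,\dots,X_m)$ put $f(X)=0$ if $X$ is critical, and otherwise let $f(X)$ be the least index $f$ minimizing $b(X_f)$; this is the point at which extra steps will be inserted. The \emph{letter} of $X$ is
\[
\bigl(\text{whether $X$ contains the root},\ \delta(X_0),\ \pi(X_{f(X)}),\ \pi(X_m)\bigr).
\]
Its arity is the number of mixed children of $X_0$, and its level is $L(X)=k+1$ if $X$ is critical and $L(X)=b(X_{f(X)})$ otherwise. Arity and level are determined by the letter, and the letters range over a leveled alphabet $\Sigma$ with $N=k+1$ that depends only on the scheme. The term $s(T)$ of a named tame derivation has the stretches as nodes; the children of $X$ are the stretches whose top nodes are the mixed children of $X_0$, in order. By Lemma~\ref{lem:stretch}(iii) this is a tree whose root is the stretch containing the root of $T$.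

\begin{definition}\label{def:gap}
For terms $s,t$ write $s\le^*t$ if there is a map $\varphi$ from the nodes of $s$ to the nodes of $t$ that preserves letters and satisfies:
\begin{itemize}
\item[(G1)] if $X$ is the $i$-th child of $\hat X$, then $\varphi X$ lies in the $i$-th child subterm of $\varphi\hat X$;
\item[(G2)] in this situation all nodes strictly between $\varphi X$ and $\varphi\hat X$ have level at least $L(X)$;
\item[(G3)] all proper ancestors of the image of the root $X$ of $s$ have level at least $L(X)$.
\end{itemize}
\end{definition}

Condition (G2) is the counting requirement of Example~\ref{ex:run}. The level $k+1$ exceeds every value of $b$; so a critical stretch may be separated from its parent by critical stretches only, while critical stretches may always be skipped. Condition (G3) is automatic for terms of derivations, where the first component of the letter sends root to root; it is there for the induction in Section~\ref{sec:wqo}.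

\begin{example}\label{ex:run2}
In Example~\ref{ex:run} the stretches of $T$ are $X=(X_0,\dots,X_3)$, with $f(X)=3$ and level $0$, and the root. The stretches of $T'$ are $(y_0,y_1)$, the four single nodes $x_1,\dots,x_4$, all of level $0$, and the root. Name the block of $a$ or $a'$ by $1$ at every node, name $b_1$ and $b_1'$ by $2$ at $X_1$ and $y_1$, and name $z$ and $z'$ by $2$; this is compatible with (R1)--(R3). Then $\delta(X_0)=\delta(y_0)$, and the nodes $X_3$, $y_1$, $x_4$ have the same profile, that of a single block named $1$ with $\alpha=\beta=\{(0,1)\}$. So $X\mapsto(y_0,y_1)$, root $\mapsto$ root is an embedding $s(T)\le^*s(T')$ that skips $x_1,\dots,x_4$.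
\end{example}

\section{The replacement theorem}\label{sec:replace}

\begin{theorem}\label{thm:replace}
Let $T$ and $T'$ be named tame derivations of $A\otimes B$ and $A'\otimes B'$ over the same scheme. If $s(T)\le^*s(T')$, then $A'\otimes B\in F_k$.
\end{theorem}

The whole section is the proof. We build a weak derivation $T^*$ of $A'\otimes B$; Lemma~\ref{lem:weak}(i) and Proposition~\ref{prop:deriv} then give the theorem. Primes denote objects of $T'$, and $\varphi$ is the embedding.

\subsection*{Corresponding nodes}

Let $X=(X_0,\dots,X_m)$ be a stretch of $T$ and $f=f(X)$. Put $Y^0=\varphi X$, let $y_0$ be its bottom node, and let $y^\circ$ be its node of index $f(\varphi X)$. If $X$ has a parent stretch $\hat X$, let $\hat y_0$ be the bottom node of $\varphi\hat X$, let $Y^1,\dots,Y^t$ be the stretches strictly between $\varphi X$ and $\varphi\hat X$, from the bottom up, and let $x_i$ be the bottom node of $Y^i$ for $1\le i\le t$; it is the parent of the top node of $Y^{i-1}$. If $X$ is the root stretch, then so is $\varphi X$, and we put $t=0$. In both cases let $y^*$ be the top node of $Y^t$. Thus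
\[
y_0\le y^\circ<x_1<\dots<x_t\le y^*<\hat y_0 ,
\]
to be read as $y_0\le y^\circ\le y^*$ if $t=0$. We collect four facts.
\begin{itemize}
\item[(F1)] $\delta(y_0)=\delta(X_0)$, $\pi(y^\circ)=\pi(X_f)$ and $\pi(y^*)=\pi(X_m)$.
\end{itemize}
The first two equations hold because $\varphi$ preserves letters, and so does the third if $X$ is the root stretch. Otherwise $\delta(\hat y_0)=\delta(\hat X_0)$, so the children of $\hat y_0$ and of $\hat X_0$ have the same kinds, and by (G1) $y^*$ is the child of $\hat y_0$ in the position in which $X_m$ is a child of $\hat X_0$; the junction data contain its profile.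
\begin{itemize}
\item[(F2)] For $Z\in\{Y^0,Y^t\}$ the maps $\nu'_Z$ and $\nu_X$ have the same $A$-part. In particular they use the same names, and every $a'$ in the domain of $\nu'_Z$ has a \emph{partner} $a\in A\cap C_{X_0}$ with $\tau(a)=\tau(a')$ and $\nu_X(a)=\nu'_Z(a')$.
\end{itemize}
This follows from the last two equations of (F1) and Lemma~\ref{lem:names}(i).
\begin{itemize}
\item[(F3)] $L(Y^i)\ge L(X)$ for $1\le i\le t$, by (G2).
\item[(F4)] If $X$ is critical, then $f=0$, $y^\circ=y_0$, and $\lambda'^+_{y_0}$ and $\lambda'_{x_1},\dots,\lambda'_{x_t}$ are restrictions of $\lambda'^+_{y^*}$.
\end{itemize}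
Indeed, $Y^0$ is critical by (F1) and $Y^1,\dots,Y^t$ are critical by (F3), so all nodes $u$ from $y_0$ to $y^*$ are critical. For them $\lambda'_u=\lambda'^+_u$ by Lemma~\ref{lem:names}(ii), and $\lambda'^+_v=\lambda'_u|_{C'_v}$ for a mixed child $v$.

\subsection*{Names survive the inserted steps}

During the steps $x_1,\dots,x_t$ the set $B\cap C_{X_f}$ will play the role of $B'\cap C'_{y^\circ}$. For $\ell\in[k]$ put
\[
B_\ell=B\cap(\lambda^+_{X_f})^{-1}(\ell),\qquad A'_\ell=A'\cap(\lambda'^+_{y^\circ})^{-1}(\ell),\qquad B'_\ell=B'\cap(\lambda'^+_{y^\circ})^{-1}(\ell);
\]
note that $A'_\ell$ is the fiber of $\nu'_{Y^0}$ over $\ell$. From $\pi(X_f)=\pi(y^\circ)$ we get: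
\begin{itemize}
\item[(F5)] $B_\ell$ and $B'_\ell$ have the same set of types; for $\ell\ne\ell'$, $B_\ell$ is complete to $B_{\ell'}$ if and only if $B'_\ell$ is complete to $B'_{\ell'}$; and $A'_\ell\ne\emptyset$ if and only if $\nu_X$ uses $\ell$.
\end{itemize}
Let $S=\{\ell:A'_\ell\ne\emptyset\ne B_\ell\}$ be the set of shared names and $U=\{\ell:A'_\ell=\emptyset\ne B_\ell\}$ the set of names private to $B$; then $|U|=b(X_f)$. For $\ell\in S\cup U$ the set $A'_\ell\cup B'_\ell$ is a block of $\Pi'^+_{y^\circ}$, so it lies in one block $Q_\ell(x_i)$ of $\Pi'_{x_i}$.

After the inserted steps we return to $T$, where $B_\ell$ still has the name $\ell$. For $\ell\in S$ the set $A'_\ell$ shares a block with $B_\ell$, but $T'$ has renamed its blocks arbitrarily at the nodes $x_i$. We need $A'_\ell$ to arrive at $y^*$ under the name $\ell$. If $X$ is critical, (F4) says so. Otherwise we identify the block by its signature; this is what the definition of a critical node is made for.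

\begin{lemma}\label{lem:arrive}
If $X$ is not critical, then $\nu'_{Y^t}(a)=\ell$ for all $\ell\in S$ and $a\in A'_\ell$. For each $i$ the blocks $Q_\ell(x_i)$, $\ell\in S$, are distinct.
\end{lemma}

\begin{proof}
Choose $(i_0,\ell)$ in the $\alpha$-component and $(j_0,\ell)$ in the $\beta$-component of $\pi(X_f)=\pi(y^\circ)$. Both pairs also occur in $\pi(X_m)=\pi(y^*)$. For $(i_0,\ell)$ this is Lemma~\ref{lem:names}(i). A vertex of $B_\ell$ of type $j_0$ shares its block of $\Pi^+_{X_f}$, hence of $\Pi^+_{X_m}$, with a vertex of $A$ whose name at both nodes is $\ell$; this gives $(j_0,\ell)$. So the block named $\ell$ of $\Pi'^+_{y^\circ}$ contains $a,a_1,b_1$, and the block named $\ell$ of $\Pi'^+_{y^*}$ contains $a_2,b_2$, where $a_1,a_2\in A'$ have type $i_0$ and $b_1,b_2\in B'$ have type $j_0$.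

We show that $a$ and $a_2$ have the same signature at $y^*$. Let $z\notin C'_{y^*}$, and write $z-v$ for adjacency. We use Lemma~\ref{lem:outer}(ii) at $y^\circ$ and at $y^*$, and pass through a vertex on the side of the cut opposite to $z$. If $z\in A'$, then
\[
z-a\iff z-b_1\iff\tau(z)\sim j_0\iff z-b_2\iff z-a_2 .
\]
If $z\in B'$, then $z-a\iff z-a_1\iff i_0\sim\tau(z)\iff z-a_2$. The vertices $a,a_1,a_2$ all have the color $\mathrm{col}(i_0)$. If $a$ and $a_2$ were in different blocks of $\Pi'^+_{y^*}$, these blocks would be twins, one containing $a_2\in A'$ and $b_2\in B'$, the other containing $a\in A'$. Then $y^*$ would be critical, contrary to $\pi(y^*)=\pi(X_m)$. So $\nu'_{Y^t}(a)=\lambda'^+_{y^*}(a)=\ell$. If $Q_\ell(x_i)=Q_{\ell'}(x_i)$ with $\ell,\ell'\in S$, then $A'_\ell\cup A'_{\ell'}$ lies in one block of $\Pi'^+_{y^*}$, so $\ell=\ell'$.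
\end{proof}

The case $z\in A'$ used a vertex of $B'$ in the block; this is why only shared names are controlled, and only these need to be.

\subsection*{The tree}

For each stretch $X$ of $T$ the tree $T^*$ has a chain of \emph{main nodes}, from the bottom up: the \emph{junction} of $X$; the \emph{$B$-steps} $X_1,\dots,X_f$; the \emph{$A$-steps} $x_1,\dots,x_t$; the $B$-steps $X_{f+1},\dots,X_m$ (Figure~\ref{fig:chain}). Each step has the preceding main node as its \emph{path child}. The second child of a $B$-step $X_i$ is the pure $B$ child of $X_i$ with its subtree of $T$. The second child of an $A$-step $x_i$ is the restriction to $A'$, as in Lemma~\ref{lem:weak}(ii), of the subtree of $T'$ at the child of $x_i$ that is not the top node of $Y^{i-1}$; if this child is pure $B'$, the $A$-step has one child only. The junction has one child for each position of a child of $X_0$, which by (F1) is of the same kind as the child of $y_0$ in this position: if mixed, the last main node of the corresponding child stretch; if pure $A$, the child of $y_0$ with its subtree of $T'$; if pure $B$, the child of $X_0$ with its subtree of $T$.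

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm,every node/.style={font=\small}]
\node at (0,4.8) {$T$}; \node at (4.4,4.8) {$T^*$}; \node at (8.8,4.8) {$T'$};
\node (a0) at (0,0) {$X_0$};
\node (a1) at (0,1) {$X_1,\dots,X_f$};
\node (a3) at (0,3) {$X_{f+1},\dots,X_m$};
\node (a4) at (0,4) {$\hat X_0$};
\node[draw] (m0) at (4.4,0) {junction of $X$};
\node[draw] (m1) at (4.4,1) {$B$-steps};
\node[draw] (m2) at (4.4,2) {$A$-steps};
\node[draw] (m3) at (4.4,3) {$B$-steps};
\node[draw] (m4) at (4.4,4) {junction of $\hat X$};
\node (c0) at (8.8,0) {$y_0$};
\node (c2) at (8.8,2) {$x_1,\dots,x_t$};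
\node (c4) at (8.8,4) {$\hat y_0$};
\draw (a0)--(a1)--(a3)--(a4);
\draw (m0)--(m1)--(m2)--(m3)--(m4);
\draw (c0)--(c2)--(c4);
\draw[dashed,->] (a0)--(m0); \draw[dashed,->] (a1)--(m1);
\draw[dashed,->] (a3)--(m3); \draw[dashed,->] (a4)--(m4);
\draw[dashed,->] (c0)--(m0); \draw[dashed,->] (c2)--(m2); \draw[dashed,->] (c4)--(m4);
\end{tikzpicture}
\caption{The derivation $T^*$ of $A'\otimes B$ between two junctions. It copies the steps of $T$ that add vertices of $B$, and interrupts them at $X_f$ to copy the steps of $T'$ that add vertices of $A'$ or merge their blocks. At a junction both derivations act at once.}\label{fig:chain}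
\end{figure}

The leaf sets of the main nodes are given in the second and third columns of Table~\ref{tab:main}. This follows by induction on $s(T)$. At the junction, a mixed position contributes the part of $A'$ below the child of $y_0$ (which is the node $y^*$ of the child stretch) and the part of $B$ below the child of $X_0$; a pure position contributes one of these two parts, and the other is empty. A $B$-step adds $B\cap(C_{X_i}\setminus C_{X_{i-1}})$. An $A$-step adds the part of $A'$ below $x_i$ and not below the top node of $Y^{i-1}$, and $A'\cap C'_u$ is constant on each stretch of $T'$; in particular $A'\cap C'_{x_t}=A'\cap C'_{y^*}$. The last main node of the root stretch has leaf set $A'\sqcup B$ and is the root of $T^*$.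

\begin{table}[ht]
\centering
\begin{tabular}{l|cc|cc}
main node & $A'$-part & $B$-part & $A'$-part split by & $B$-part split by\\ \hline
junction & $A'\cap C'_{y_0}$ & $B\cap C_{X_0}$ & $\lambda'_{y_0}$ & $\lambda_{X_0}$\\
$B$-step $X_i$, $i\le f$ & $A'\cap C'_{y_0}$ & $B\cap C_{X_i}$ & $\nu'_{Y^0}$ & $\lambda_{X_i}$\\
$A$-step $x_i$ & $A'\cap C'_{x_i}$ & $B\cap C_{X_f}$ & $\lambda'_{x_i}$ & $\lambda^+_{X_f}$\\
$B$-step $X_i$, $i>f$ & $A'\cap C'_{y^*}$ & $B\cap C_{X_i}$ & $\nu'_{Y^t}$ & $\lambda_{X_i}$
\end{tabular}
\caption{Leaf sets of the main nodes, and the maps whose fibers are the traces of the new partitions on $A'$ and on $B$.}\label{tab:main}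
\end{table}

\subsection*{The partitions}

In the attached subtrees we keep the partitions of $T$ and the (restricted) partitions of $T'$. At a main node the $A'$-part and the $B$-part are split into the fibers of the maps in the last two columns of Table~\ref{tab:main}, and these fibers are glued as follows.
\begin{itemize}
\item At junctions, at $B$-steps, and at $A$-steps of a critical stretch $X$, \emph{glue by name}: block $\ell$ is the union of the two fibers over $\ell$.
\item At an $A$-step $x=x_i$ of a non-critical stretch $X$, glue $B_\ell$ to $Q_\ell(x)\cap A'$ for each $\ell\in S$. By Lemma~\ref{lem:arrive} each set $Q\cap A'$ receives at most one $B_\ell$. The sets $B_\ell$, $\ell\in U$, remain blocks of their own.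
\end{itemize}
For a $B$-step $X_i$ we write $Z=Y^0$ if $i\le f$ and $Z=Y^t$ if $i>f$.

\subsection*{At most $k$ blocks}

Where we glue by name there is nothing to prove. Let $X$ be non-critical and $x=x_i$. The number of blocks is $M+|U|$, where $M$ is the number of blocks of $\Pi'_x$ meeting $A'$ and $|U|=b(X_f)=L(X)$. By Lemma~\ref{lem:critical}(iii), $M\le k-b'(x)$, so it suffices to show $b'(x)\ge L(X)$. If $x$ is not critical, then $b'(x)\ge L(Y^i)\ge L(X)$ by the definition of the level and (F3). If $x$ is critical, the level of $Y^i$ says nothing about $b'(x)$, and we look further up. The node $y^*\ge x$ is not critical by (F1), so $w(x)\le y^*$ by Lemma~\ref{lem:critical}(i), and $w(x)$ is a non-critical node of some $Y^{j}$ with $i\le j\le t$. Lemma~\ref{lem:critical}(ii) gives $b'(x)\ge b'(w(x))\ge L(Y^{j})\ge L(X)$.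

\subsection*{Condition (D1)}

Inside the attached subtrees (D1) is inherited. A pure $B$ child of $X_i$, $i\ge0$, is attached to a main node whose trace on $B$ is that of $\Pi_{X_i}$. A pure $A'$ child of $y_0$ and the restricted second child of $x_i$ are attached to main nodes whose traces on $A'$ are those of $\Pi'_{y_0}$ and $\Pi'_{x_i}$. So (D1) for these children follows from (D1) in $T$ and $T'$.

It remains to pass from a main node to the \emph{next} one, where the junction of $\hat X$ follows the last main node of $X$. Since $\nu'_{Y^0}=\lambda'^+_{y_0}|_{A'}$ and $\nu'_{Y^t}=\lambda'^+_{y^*}|_{A'}$, the traces on $A'$ along the chain are traces of partitions from the list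
\[
\Pi'_{y_0},\ \Pi'^+_{y_0},\ \Pi'_{x_1},\dots,\Pi'_{x_t},\ \Pi'^+_{y^*},\ \Pi'_{\hat y_0},
\]
taken in this order, and the traces on $B$ are traces of partitions from the list
\[
\Pi_{X_0},\dots,\Pi_{X_f},\ \Pi^+_{X_f},\ \Pi_{X_{f+1}},\dots,\Pi_{X_m},\ \Pi_{\hat X_0}.
\]
In each list a block of one partition lies in a block of every later one, by Lemma~\ref{lem:outer}(i). So the $A'$-part of a block stays together, and so does its $B$-part. We must show that for a block with both parts nonempty, say containing $a\in A'$ and $b\in B$, the vertices $a$ and $b$ lie in one block at the next main node. Observe that at the junction of $\hat X$ the name of $a$ is $\lambda'^+_{y^*}(a)=\nu'_{Y^t}(a)$ and the name of $b$ is $\lambda^+_{X_m}(b)$.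

\emph{From the junction of $X$.} Let $a,b$ lie in block $\ell$, and put $\ell^+=R'_{y_0}(\ell)=R_{X_0}(\ell)$, using (F1). Then $\nu'_{Y^0}(a)=\ell^+=\lambda^+_{X_0}(b)$. If the next node is the $B$-step $X_1$, then $f\ge1$ or $t=0$, so $Z=Y^0$ there, and both vertices have the name $\ell^+$. If it is the junction of $\hat X$, then $m=t=0$, and both have the name $\ell^+$. If it is the $A$-step $x_1$, then $f=0$, so $a\in A'_{\ell^+}$ and $b\in B_{\ell^+}$. For non-critical $X$ we have $\ell^+\in S$, and $B_{\ell^+}$ is glued to $Q_{\ell^+}(x_1)\cap A'\ni a$. For critical $X$, $\lambda'_{x_1}(a)=\ell^+$ by (F4).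

\emph{From a $B$-step $X_i$.} Let $a,b$ lie in block $\ell$. Then $\nu'_Z$ uses $\ell$, so $\nu_X$ does by (F2), and Lemma~\ref{lem:names}(i) gives
\begin{equation}\label{eq:fixed}
R_{X_i}(\ell)=\ell,\qquad\text{that is,}\qquad\lambda^+_{X_i}(b)=\ell=\nu'_Z(a).
\end{equation}
If the next node is the $B$-step $X_{i+1}$, it has the same $Z$ (for $i=f$ we have $t=0$), and both vertices keep the name $\ell$. If it is the junction of $\hat X$, then $i=m$ and $Z=Y^t$ (for $m=f$ we have $t=0$), and both have the name $\ell$. If it is $x_1$, then $i=f\ge1$, so $X$ is not critical, $a\in A'_\ell$, $b\in B_\ell$, $\ell\in S$, and they are glued.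

\emph{From $x_i$ to $x_{i+1}$.} Let $b\in B_\ell$. For non-critical $X$ we have $\ell\in S$ and $a\in Q_\ell(x_i)\subseteq Q_\ell(x_{i+1})$. For critical $X$ the name of $a$ stays $\ell$ by (F4).

\emph{From $x_t$.} The next node is the $B$-step $X_{f+1}$, with $Z=Y^t$, or, if $f=m$, the junction of $\hat X$. In both cases $b\in B_\ell$ has the name $\lambda^+_{X_f}(b)=\ell$ and $a$ has the name $\nu'_{Y^t}(a)$. For non-critical $X$ the set $Q_\ell(x_t)\cap A'$ contains $a$ and $A'_\ell\neq\emptyset$ and lies in one fiber of $\nu'_{Y^t}$, which is the fiber over $\ell$ by Lemma~\ref{lem:arrive}. For critical $X$, $\nu'_{Y^t}(a)=\lambda'_{x_t}(a)=\ell$ by (F4).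

\subsection*{Condition (D3)}

Let $X$ be the root stretch. Here we use that $\varphi X$ is the root stretch: $t=0$, the map $\nu'_{Y^0}$ is the coloring of $A'$, and $\lambda^+_{X_m}$ restricts to the coloring of $B$. If the root of $T^*$ is the junction ($m=0$), all vertices of block $\ell$ have the color $R'_{y_0}(\ell)=R_{X_0}(\ell)$. If it is the $B$-step $X_m$, the $A'$-part of block $\ell$ has color $\ell$, the $B$-part has color $R_{X_m}(\ell)$, and these agree by \eqref{eq:fixed} if both parts are nonempty.

\subsection*{Condition (D2)}

Inside the attached subtrees (D2) is inherited, because $A'\otimes B$ induces the given graphs on $A'$ and on $B$.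

\emph{Junctions.} We first show: if $\ell\ne\ell'$ and the blocks named $\ell,\ell'$ are complete to each other in $\Pi_{X_0}$ or in $\Pi'_{y_0}$, then the new blocks $\ell,\ell'$ are complete to each other. Recall $\mathrm{rec}(\lambda_{X_0})=\mathrm{rec}(\lambda'_{y_0})$. Suppose they are complete in $\Pi_{X_0}$. The $B$-parts are unchanged. The $A'$-parts are complete since the sets $\kappa_A$ agree. A vertex $a'$ of one $A'$-part has the type and name of some $a\in A\cap C_{X_0}$, which is complete to the $B$-part of the other block, so $a'$ is too. Suppose they are complete in $\Pi'_{y_0}$. The $A'$-parts are unchanged, the $B$-parts are complete since the sets $\kappa_B$ agree, and a vertex $b$ of one $B$-part has the type and name of some $b'\in B'\cap C'_{y_0}$, which is complete to the $A'$-part of the other block.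

Now let $xy$ be a crossing edge at the junction. If $x,y\in A'$, it crosses at $y_0$ in $T'$; if $x,y\in B$, it crosses at $X_0$ in $T$. If $x\in A'$ and $y\in B$, the equality $\delta(y_0)=\delta(X_0)$ provides $a\in A$ below the child of $X_0$ in the position of $x$, with $\tau(a)=\tau(x)$ and $\lambda_{X_0}(a)=\lambda'_{y_0}(x)$, and $ay$ crosses at $X_0$ in $T$. In each case the two names differ and the blocks are complete in $T$ or $T'$, hence in $T^*$.

\emph{$B$-steps.} A crossing edge at $X_i$ has an end $y$ in the pure $B$ child. If the other end $x$ is in $B$, the edge crosses at $X_i$ in $T$. If $x\in A'$, let $a$ be its partner from (F2); then $\lambda_{X_i}(a)=\nu_X(a)=\nu'_Z(x)$ by Lemma~\ref{lem:names}(i), and $ay$ crosses at $X_i$ in $T$. So the two names differ and the blocks of $\Pi_{X_i}$ with these names are complete to each other. In the new blocks the $B$-parts are unchanged, the $A'$-parts are complete since by (F2) the sets $\kappa_A$ agree, and each vertex of an $A'$-part is complete to the other $B$-part because its partner is.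

\emph{$A$-steps.} Let $x=x_i$. Every new block $W$ has a \emph{shadow}, a block $\mathrm{sh}(W)$ of $\Pi'_x$ with
\[
W\cap A'\subseteq\mathrm{sh}(W)\qquad\text{and}\qquad B'_\ell\subseteq\mathrm{sh}(W)\ \text{ whenever }\emptyset\ne B_\ell\subseteq W.
\]
For non-critical $X$ it is $Q$ if $W\cap A'=Q\cap A'\neq\emptyset$, and $Q_\ell(x)$ if $W=B_\ell$ with $\ell\in U$. For critical $X$ the shadow of block $\ell$ is the fiber of $\lambda'_x$ over $\ell$, which contains $B'_\ell$ by (F4). The second child contains only vertices of $A'$. So a crossing edge either has both ends in $A'$ and crosses at $x$ in $T'$, or it is $ab$ with $a$ in the second child and $b\in B_\ell$; then take $b'\in B'_\ell$ of the type of $b$, and $ab'$ crosses at $x$ in $T'$. In both cases the shadows of the blocks $W_1,W_2$ containing the two ends are distinct, so $W_1\ne W_2$, and complete to each other. Then $W_1\cap A'$ is complete to $W_2\cap A'$. If $\emptyset\neq B_{\ell'}\subseteq W_2$, then $W_1\cap A'$ is complete to $B'_{\ell'}$, hence to $B_{\ell'}$, which has the same types; the same holds with $W_1$ and $W_2$ exchanged. If $\emptyset\ne B_\ell\subseteq W_1$ and $\emptyset\ne B_{\ell'}\subseteq W_2$, then $\ell\neq\ell'$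 and $B'_\ell$ is complete to $B'_{\ell'}$, so $B_\ell$ is complete to $B_{\ell'}$ by (F5).

Thus $T^*$ is a weak derivation of $A'\otimes B$, and Theorem~\ref{thm:replace} is proved. \qed

\section{Well-quasi-ordering and finite index}\label{sec:wqo}

A \emph{quasi-order} is a reflexive and transitive relation. An infinite sequence $q_1,q_2,\dots$ is \emph{good} if $q_i\le q_j$ for some $i<j$, and \emph{bad} otherwise. A \emph{well-quasi-order} (wqo) is a quasi-order without bad sequences. We use these standard facts.
\begin{itemize}
\item[(W1)] In a wqo every infinite sequence has an infinite subsequence $q_{i_1}\le q_{i_2}\le\cdots$.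
\item[(W2)] Finite disjoint unions and finite products of wqos are wqos.
\item[(W3)] (Higman) If $Q$ is a wqo, so is the set of its finite subsets under $X\le Y\iff\forall x\in X\ \exists y\in Y:\ x\le y$.
\end{itemize}

\subsection*{The gap embedding is a wqo}

The usual minimal bad sequence argument needs that a subterm embeds into the whole term. By (G3) this fails in general: a single node of level $1$ does not embed into a term whose root has level $0$ and whose only other node carries that letter. It holds for subterms whose root has the lowest level present. So we argue by induction on the lowest level, cutting terms at the nodes of that level and treating the pieces cut off as new leaf symbols. This requires terms with leaves from an arbitrary wqo.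

Let $\Sigma$ be a leveled alphabet with levels in $\{0,\dots,N\}$, and let $Q$ be a quasi-order. Let $\mathcal T_j(Q)$ be the set of finite ordered trees whose nodes are either \emph{$\Sigma$-nodes}, carrying a letter of level at least $j$ and having as many children as its arity says, or childless \emph{$Q$-nodes} carrying an element of $Q$. Extend Definition~\ref{def:gap}: $\Sigma$-nodes go to $\Sigma$-nodes with the same letter, a $Q$-node carrying $q$ goes to a $Q$-node carrying some $q'\ge q$, (G1) is required for all nodes $X$, and (G2) and (G3) only if $X$ is a $\Sigma$-node. Terms in the earlier sense form $\mathcal T_0(\emptyset)$.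

\begin{lemma}\label{lem:trans}
The relation $\le^*$ is a quasi-order on $\mathcal T_j(Q)$.
\end{lemma}

\begin{proof}
The identity map gives reflexivity. Let $\varphi\colon s\to t$ and $\psi\colon t\to r$ be embeddings, let $u$ be the $i$-th child of $p$ in $s$, and let $\varphi p=t_0,t_1,\dots,t_d=\varphi u$ be the downward path in $t$; $t_1$ is the $i$-th child of $t_0$. Each $\psi t_{e+1}$ lies in a child subterm of $\psi t_e$, the $i$-th one for $e=0$, which gives (G1) for $\psi\varphi$. Let $u$ be a $\Sigma$-node. Then $t_1,\dots,t_d$ are $\Sigma$-nodes of level at least $L(u)$. A node strictly between $\psi t_0$ and $\psi t_d$ is either some $\psi t_e$ with $1\le e<d$, of level $L(t_e)\ge L(u)$, or lies strictly between $\psi t_e$ and $\psi t_{e+1}$ and has level at least $L(t_{e+1})\ge L(u)$. This is (G2). For (G3) let $u$ be the root of $s$ and let $t_0,\dots,t_d=\varphi u$ be the path from the root of $t$. Now all of $t_0,\dots,t_d$ have level at least $L(u)$; the nodes from $\psi t_0$ down to just above $\psi t_d$ are handled as before, and the proper ancestors of $\psi t_0$ have level at least $L(t_0)\ge L(u)$.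
\end{proof}

\begin{lemma}\label{lem:wqo}
If $Q$ is a wqo, then $(\mathcal T_j(Q),\le^*)$ is a wqo for $0\le j\le N+1$.
\end{lemma}

\begin{proof}
We use downward induction on $j$, for all $Q$ at once. For $j=N+1$ there are no $\Sigma$-nodes and $\mathcal T_{N+1}(Q)=Q$. Assume the statement for $j+1$. Let $U\subseteq\mathcal T_j(Q)$ be the set of terms whose root is a $\Sigma$-node of level exactly $j$, ordered by $\le^*$. For $s\in\mathcal T_j(Q)$ let $\bar s\in\mathcal T_{j+1}(U\sqcup Q)$ arise by replacing the subterm at each topmost node of level $j$ by a single node carrying this subterm.

\emph{Claim: $\bar s\le^*\bar t$ implies $s\le^*t$.} Where the embedding sends a node carrying $x\in U$ to a node carrying $x'\in U$, insert an embedding $x\le^*x'$. Condition (G1) holds throughout. Conditions (G2) and (G3) for $\Sigma$-nodes of $\bar s$ are those of the given embedding, and (G2) for non-root nodes of the terms $x$ is that of the inserted embeddings. For the root of a term $x$, which has level $j$, both conditions are void, since every node with children has level at least $j$.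

By the claim, (W2) and induction, it suffices to show that $U$ is a wqo. Suppose not. Choose a bad sequence $x_1,x_2,\dots$ in $U$ in which, successively, each $x_m$ has the least number of nodes among all terms that continue $x_1,\dots,x_{m-1}$ to a bad sequence. Let $P_m$ be the set of subterms of $x_m$ at the topmost level-$j$ nodes properly below the root, and $P=\bigcup_mP_m\subseteq U$.

\emph{$P$ is a wqo.} Let $p_1,p_2,\dots$ be bad with $p_i\in P_{m_i}$. Discarding an initial segment, we may assume $m_1\le m_i$ for all $i$. Since $p_1$ has fewer nodes than $x_{m_1}$, the sequence $x_1,\dots,x_{m_1-1},p_1,p_2,\dots$ is good, so $x_i\le^*p_l$ for some $l$ and some $i<m_1\le m_l$. The inclusion map shows $p_l\le^*x_{m_l}$, because (G3) is void for a root of level $j$. By Lemma~\ref{lem:trans}, $x_i\le^*x_{m_l}$, a contradiction.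

By induction $\mathcal T_{j+1}(P\sqcup Q)$ is a wqo, and it contains $\bar s$ for every child subterm $s$ of the root of every $x_m$. Infinitely many $x_m$ have the same root letter, so by (W2) and the claim there are $m<m'$ with equal root letters such that each child subterm of the root of $x_m$ embeds into the corresponding one of $x_{m'}$. Map root to root and combine these embeddings. Condition (G2) for the children of the root is exactly (G3) for the child subterms. So $x_m\le^*x_{m'}$, a contradiction.
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:index}}

For a nonempty $I$-typed graph $A$ let $S(A)$ be the set of all terms $s(T)$, where $T$ is a named tame derivation of $A\otimes B$ for some $B$. Although $B$ ranges over an infinite set, $S(A)$ is finite: by Lemma~\ref{lem:stretch}(iv) its terms have at most $2k(2|A|-1)$ nodes over a finite alphabet. Put $A\le A'$ if every $s\in S(A)$ satisfies $s\le^*t$ for some $t\in S(A')$. By Lemma~\ref{lem:wqo} with $Q=\emptyset$, $j=0$, and by (W3), this is a wqo. Moreover,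
\begin{equation}\label{eq:mono}
A\le A'\ \Longrightarrow\ \mathrm{Res}(A)\subseteq\mathrm{Res}(A').
\end{equation}
Indeed, if $B\in\mathrm{Res}(A)$, then $A\otimes B$ has a tame derivation $T$ by Corollary~\ref{cor:tame}; name it. Then $s(T)\le^*s(T')$ for a named tame derivation $T'$ of some $A'\otimes B'$, and Theorem~\ref{thm:replace} gives $B\in\mathrm{Res}(A')$.

This excludes infinite antichains and infinite strictly descending chains of residuals, but not ascending ones. These are excluded from the other side of the cut. Exchange the roles of $I$ and $J$ and reverse $\sim$; this is again a scheme, with the same graphs $A\otimes B$. So there is a wqo $\le$ on nonempty $J$-typed graphs such that $B\le B'$ and $A\otimes B\in F_k$ imply $A\otimes B'\in F_k$.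

Suppose there are infinitely many residuals. Take a sequence of graphs with pairwise distinct residuals; by (W1) and \eqref{eq:mono} it has a subsequence with $\mathrm{Res}(A_1)\subsetneq\mathrm{Res}(A_2)\subsetneq\cdots$. Pick $B_i\in\mathrm{Res}(A_{i+1})\setminus\mathrm{Res}(A_i)$ and $i<j$ with $B_i\le B_j$. From $A_{i+1}\otimes B_i\in F_k$ we get $A_{i+1}\otimes B_j\in F_k$, so $B_j\in\mathrm{Res}(A_{i+1})\subseteq\mathrm{Res}(A_j)$, contrary to the choice of $B_j$. \qed

\section{The algorithm}\label{sec:algo}

\subsection*{The given expression as a tree of cuts}

Let an $r$-expression of $G$ be given, and let $D$ be the binary tree of its $\oplus$-operations, with the vertices as leaves. For a node $d$ let $V_d$ be the set of vertices below $d$, and let $\kappa_d\colon V_d\to[r]$ give their labels just before the next $\oplus$ above $d$, or at the end if $d$ is the root. Vertices of $V_d$ with equal $\kappa_d$ keep equal labels from then on, and every edge from $V_d$ to its complement is added later; so they have the same neighbors outside $V_d$. Hence for $d$ with children $d_1,d_2$ there are maps $\rho_1,\rho_2\colon[r]\to[r]$ and a set $M_d\subseteq[r]^2$ such that $\kappa_d|_{V_{d_i}}=\rho_i\circ\kappa_{d_i}$,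 and $x\in V_{d_1}$, $y\in V_{d_2}$ are adjacent in $G$ if and only if $(\kappa_{d_1}(x),\kappa_{d_2}(y))\in M_d$. To compute them, evaluate the expression, keep for each $d$ one representative vertex for each label occurring in $V_d$, and read $\rho_i$ and $M_d$ off the labels and adjacencies of the representatives; values at labels that do not occur are irrelevant. This preprocessing takes polynomial time.

\subsection*{A congruence of finite index}

A vertex outside $V_d$ is described, as seen from $V_d$, by the set of labels to which it is adjacent. So take the scheme
\[
I=[r]\times[k],\qquad J=2^{[r]}\times[k],\qquad (i,q)\sim(Z,q')\iff i\in Z,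
\]
with the second components as colors. The first component of an $I$-type is called the \emph{label}. Regard an $I$-typed graph as colored, and put $A\otimes\emptyset=A$. For nonempty $I$-typed graphs let $A\approx A'$ if $A\otimes B\in F_k\iff A'\otimes B\in F_k$ for every $J$-typed $B$, including $B=\emptyset$. By Theorem~\ref{thm:index} there are finitely many classes; add one class for the empty graph. For $I$-typed graphs $A_1,A_2$, a set $M\subseteq[r]^2$ and maps $\rho_1,\rho_2\colon[r]\to[r]$, let $A_1*A_2$ be obtained from the disjoint union by adding all edges $a_1a_2$ whose pair of labels is in $M$ and then applying $\rho_i$ to the labels of $A_i$.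

\begin{lemma}\label{lem:cong}
The class of $A_1*A_2$ is determined by the classes of $A_1$ and $A_2$ and by $M,\rho_1,\rho_2$.
\end{lemma}

\begin{proof}
Fix $A_2$ and a $J$-typed $B$, possibly empty. We move $A_2$ to the other side of the cut. Let $B_1$ be the $J$-typed graph on $A_2\sqcup B$ with the edges of $A_2$ and $B$ and all $a_2b$ such that $\rho_2$ of the label of $a_2$ lies in the set component of $\tau(b)$; a vertex $a_2$ with label $j$ gets the set component $\{i:(i,j)\in M\}$, a vertex $b$ with set component $Z$ gets $\{i:\rho_1(i)\in Z\}$, and colors are kept. Then $(A_1*A_2)\otimes B=A_1\otimes B_1$ for every nonempty $A_1$, and $B_1$ does not depend on $A_1$. So $A_1\approx A_1'$ implies $A_1*A_2\approx A_1'*A_2$; for the class of the empty graph this is trivial. Exchanging the roles (reverse $M$, swap $\rho_1,\rho_2$) gives the same for the second argument, and then $A_1*A_2\approx A_1'*A_2\approx A_1'*A_2'$.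
\end{proof}

So there is a finite table, depending only on $k$ and $r$, that lists the classes of the one-vertex graphs, the class of $A_1*A_2$ for all choices of the data in Lemma~\ref{lem:cong}, and the classes that consist of members of $F_k$.

\begin{proof}[Proof of Theorem~\ref{thm:dp}]
\emph{Decision.} For $W\subseteq V(G)$ and $g\colon W\to[k]$ let $A_d(W,g)$ be the graph $G[W\cap V_d]$ with types $(\kappa_d,g)$. Then $A_d=A_{d_1}*A_{d_2}$ with the data $M_d,\rho_1,\rho_2$ of $d$. So the classes of all $A_d$ are computed bottom-up by table lookup, and for $W\ne\emptyset$ the class at the root tells whether $(G[W],g)\in F_k$. Take $W=V(G)$ and $g=c$.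

\emph{Construction.} We describe a procedure $\mathrm{Expr}(W,g)$ which, called with $(G[W],g)\in F_k$, returns a $k$-expression of it. For $|W|=1$ it returns $g(v)(v)$. Otherwise it finds $W=W_1\sqcup W_2$ with both parts nonempty, $\lambda\colon W\to[k]$ and $h\colon[k]\to[k]$ that satisfy (J1) and (J2) for $(G[W],g)$ and
\begin{itemize}
\item[(J3)] $(G[W_i],\lambda|_{W_i})\in F_k$ for $i=1,2$,
\end{itemize}
and combines $\mathrm{Expr}(W_1,\lambda|_{W_1})$ and $\mathrm{Expr}(W_2,\lambda|_{W_2})$ by Lemma~\ref{lem:join}. Such data exist. Take a derivation of $(G[W],g)$, let $W_1,W_2$ be the leaf sets of the children of the root, let the fibers of $\lambda$ be the blocks of $\Pi_{\mathrm{root}}$, and let $h$ send the name of a block to its color. Then (J1) is (D3) and (J2) is (D2); by (D1) the subtree at each child is a derivation of $(G[W_i],\lambda|_{W_i})$, which gives (J3). Any data with (J1)--(J3) will do, so no backtracking occurs.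

To find the data, try each of the $k^k$ maps $h$ and run a dynamic program on $D$ over all assignments of a side $\sigma\in\{1,2\}$ and a name $\lambda(v)$ to the vertices $v\in W$. The \emph{summary} at $d$ of an assignment on $W\cap V_d$ consists of
\begin{itemize}
\item the classes of $A_d(W_1,\lambda|_{W_1})$ and $A_d(W_2,\lambda|_{W_2})$;
\item the set of triples ($\kappa_d$-label, side, name) that occur;
\item the symmetric set $E$ of pairs $(\ell,\ell')$, possibly $\ell=\ell'$, such that an edge between the two sides joins the names $\ell$ and $\ell'$;
\item the symmetric set $\bar E$ of pairs $(\ell,\ell')$, $\ell\ne\ell'$, such that some two nonadjacent vertices have the names $\ell$ and $\ell'$.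
\end{itemize}
There are constantly many summaries. For each $d$ we store the set of achievable ones, each with pointers to a pair of summaries at the children that produces it. At a leaf $v\in W$ choose a side and a name $\ell$ with $h(\ell)=g(v)$, which ensures (J1); at a leaf $v\notin W$ everything is empty. At $d$ with children $d_1,d_2$, for each pair of stored summaries, the classes come from the table; the triples of $d_i$ are transformed by $\rho_i$ and united; and $E$ and $\bar E$ are the unions of the sets of the children, enlarged as follows. For each triple $(p,\sigma,\ell)$ at $d_1$ and each triple $(q,\sigma',\ell')$ at $d_2$, add $(\ell,\ell')$ and $(\ell',\ell)$ to $E$ if $\sigma\ne\sigma'$ and $(p,q)\in M_d$, and add them to $\bar E$ if $\ell\ne\ell'$ and $(p,q)\notin M_d$. At the root accept a summary in which both sides occur, $E$ contains no pair $(\ell,\ell)$ and is disjoint from $\bar E$, and both classes consist of members of $F_k$. The condition on $E$ and $\bar E$ is (J2), and the last one is (J3). The pointers recover the assignment, and $E$ lists the operations $\eta$ to be applied.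

After the preprocessing one call takes time $O(n)$, since $D$ has $2n-1$ nodes. There are at most $2n-1$ calls. By Lemma~\ref{lem:join} the expressions have length $O(n)$, so each renaming costs $O(n)$. The construction takes time $O(n^2)$ after the preprocessing.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Run the algorithm of Theorem~\ref{thm:os} with the given $k\le4$. If it certifies $\mathrm{cw}(G)>k$, stop. Otherwise it returns an $r$-expression with the constant $r=2^{3k+2}-1$. Apply Theorem~\ref{thm:dp} with $c=\mathbf 1$.
\end{proof}

\subsection*{An explicit algorithm for the promise problem}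

The table depends only on $k$ and $r$, so the algorithm of Theorem~\ref{thm:main} exists as a finite program, but the proof does not produce it. For the promise problem this can be repaired, because a proposed output is easy to check.

\begin{proposition}\label{prop:search}
Fix an enumeration of all programs. Consider the following procedure: in phase $t=1,2,\dots$ run each of the first $t$ programs on $G$ for $t$ steps, test for each output whether it is a $4$-expression with value $G$, and stop at the first success. On all inputs with $\mathrm{cw}(G)\le4$ it outputs a $4$-expression of $G$ in polynomial time.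
\end{proposition}

\begin{proof}
Outputs in phase $t$ have length at most $t$, so phase $t$ takes time polynomial in $t+n$, and only correct expressions are returned. The algorithm of Theorem~\ref{thm:main} for $k=4$ is the $e$-th program for some fixed $e$ and runs within a polynomial $p(n)$. On inputs that satisfy the promise, the procedure stops in phase $\max(e,p(n))$ at the latest.
\end{proof}

\section{NLC-width}\label{sec:nlc}

Now $k$ is arbitrary. The operation $\times_S$ adds edges only between its two arguments. Accordingly, a \emph{$\times$-derivation} is defined as in Definition~\ref{def:deriv} with (D2) replaced by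
\begin{itemize}
\item[(D2$^\times$)] if $u_1,u_2$ are the two children of $w$ and $X,Y$ are blocks of $\Pi_w$, possibly $X=Y$, then $X\cap C_{u_1}$ is complete or anticomplete to $Y\cap C_{u_2}$.
\end{itemize}
We go through the proof and treat every place where (D2) was used.

\emph{Section~\ref{sec:deriv}.} Lemma~\ref{lem:weak} holds, since (D2$^\times$) passes to subsets and asks nothing at a node with one child. In Lemma~\ref{lem:join} replace (J2) by
\begin{itemize}
\item[(J2$^\times$)] for all $\ell,\ell'$, the set $W_1\cap\lambda^{-1}(\ell)$ is complete or anticomplete to $W_2\cap\lambda^{-1}(\ell')$;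
\end{itemize}
join the two expressions by $\times_S$, where $S$ is the set of pairs $(\ell,\ell')$ for which an edge joins these two sets, and relabel by $h$. For Proposition~\ref{prop:deriv}, with $F_k^\times$ in place of $F_k$, let $\Pi_w$ be the partition by labels at the join at $w$; all edges between $C_{u_1}$ and $C_{u_2}$ are added by this join, which gives (D2$^\times$). The converse follows from the modified Lemma~\ref{lem:join} as before. In Lemma~\ref{lem:outer}(ii), at the least common ancestor $w$ the vertices $x,x'$ lie in the part of one block below one child and $z$ lies below the other child, so (D2$^\times$) makes $z$ adjacent to both or to neither.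

\emph{Section~\ref{sec:twins}.} The obstruction of Example~\ref{ex:twins} disappears, because (D2$^\times$) does not concern pairs below the same child.

\begin{lemma}\label{lem:notwins}
A reduced $\times$-derivation has no twins.
\end{lemma}

\begin{proof}
Let $P,Q$ be twins at a node $u$ no proper ancestor of which is rigid, and let $p$ be the parent of $u$. The blocks $G_P\supseteq P$ and $G_Q\supseteq Q$ of $\Pi_p$ are distinct, and by \eqref{eq:persist} they lie in one block of $\Pi_p^+$. Move $Q$ from $G_Q$ to $G_P$, in $\Pi_p$ only. Conditions (D1) and (D3) are kept, as in the case $s=1$ of the proof of Lemma~\ref{lem:exchange}. At $p$, the traces on the sibling of $u$ are unchanged, and on $C_u$ the blocks $P,Q$ are replaced by $P\cup Q$, all of whose vertices have the same neighbors outside $C_u$; so (D2$^\times$) is kept. Now $|\Pi_u^+|$ has decreased and all other outer partitions are unchanged, a contradiction.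
\end{proof}

\emph{Sections~\ref{sec:cuts}--\ref{sec:wqo}.} Work with $\times$-derivations without twins in place of tame derivations. There are no critical nodes, and the components $\kappa_A,\kappa_B$ play no role. Lemma~\ref{lem:critical}(iii), Lemma~\ref{lem:stretch}, Lemma~\ref{lem:names}(i), the facts (F1)--(F3) and (F5), Lemma~\ref{lem:arrive}, the construction of $T^*$, the count of blocks (only the non-critical case occurs), and the verification of (D1) and (D3) use (D1), (D3), Lemma~\ref{lem:outer} and the equality of letters, but not (D2) directly. So in Theorem~\ref{thm:replace} only (D2$^\times$) has to be checked. In the attached subtrees it is inherited. At a main node let $W_1,W_2$ be the parts of two blocks, possibly the same block, below the two children; we may assume that both are nonempty. The \emph{value} of a pair of vertices is whether they are adjacent, and we show that all pairs in $W_1\times W_2$ have the same value.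

At an $A$-step $x_i$, let $W_1$ lie in the path child and $W_2\subseteq A'$ in the second child. Let $\mathrm{sh}_1$ be the part of the shadow of the first block below the top node of $Y^{i-1}$, and $\mathrm{sh}_2$ the part of the shadow of the second block below the other child of $x_i$ in $T'$. Then $\mathrm{sh}_1$ contains $W_1\cap A'$ and every $B'_\ell$ with $\emptyset\ne B_\ell\subseteq W_1$, and $\mathrm{sh}_2\supseteq W_2$. All pairs in $\mathrm{sh}_1\times\mathrm{sh}_2$ have one value. A pair $(b,a)$ with $b\in B_\ell$ has the value of $(b',a)$ for $b'\in B'_\ell$ of the same type. So all pairs in $W_1\times W_2$ have this value.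

At a $B$-step $X_i$, let $W_1$ lie in the path child and $W_2\subseteq B$ in the second child. Replacing each vertex of $W_1\cap A'$ by its partner from (F2) does not change values against $W_2$ and leads to a subset of the part of one block of $\Pi_{X_i}$ below $X_{i-1}$, while $W_2$ is the part of a block of $\Pi_{X_i}$ below the other child. So (D2$^\times$) in $T$ applies.

At a junction, let $W_1,W_2$ have the names $\ell_1,\ell_2$. By $\delta(X_0)=\delta(y_0)$ the same pairs (type, name) occur below corresponding children, so the parts of the blocks $\ell_1,\ell_2$ below the first and the second child are nonempty in $T$ and in $T'$; let $v$ and $v'$ be the common values there. Pairs within $B$ have value $v$, and pairs within $A'$ have value $v'$. In a pair with one vertex in $A'$ and one in $B$, we may replace the first by a vertex of $A$, or the second by a vertex of $B'$, of the same type, name and position; so its value equals both $v$ and $v'$. If pairs within $A'$ and pairs within $B$ both occur, then $W_1$ meets $A'$ and $W_2$ meets $B$, so a pair of the third kind occurs and $v=v'$. In all cases there is one value.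

Hence Theorem~\ref{thm:replace} holds for $F_k^\times$. Section~\ref{sec:wqo} applies with Lemma~\ref{lem:notwins} in place of Corollary~\ref{cor:tame}, and Theorem~\ref{thm:index} holds for $F_k^\times$ and every $k$.

\begin{proof}[Proof of Theorem~\ref{thm:nlc}]
Lemma~\ref{lem:cong} and the decision procedure use only the finiteness of the index. In the construction replace (J2) by (J2$^\times$), and replace $E,\bar E$ by two sets $E^\times,\bar E^\times$ of ordered pairs: $(\ell,\ell')\in E^\times$ if some vertex of $W_1$ with name $\ell$ is adjacent to some vertex of $W_2$ with name $\ell'$, and $(\ell,\ell')\in\bar E^\times$ if some such two vertices are nonadjacent. At $d$, for triples $(p,\sigma,\ell)$ at $d_1$ and $(q,\sigma',\ell')$ at $d_2$ with $\sigma\ne\sigma'$, the pair of names, ordered by side, is added to $E^\times$ if $(p,q)\in M_d$ and to $\bar E^\times$ otherwise. Condition (J2$^\times$) means $E^\times\cap\bar E^\times=\emptyset$ at the root. This proves the second statement. For the first, NLC-width at most $k$ implies $\mathrm{cw}\le2k$ \cite{Joh}. Run the algorithm of Theorem~\ref{thm:os} with $2k$. If it certifies $\mathrm{cw}(G)>2k$, the NLC-width exceeds $k$. Otherwise apply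 the second statement with $r=2^{6k+2}-1$ and $c=\mathbf 1$; as for cliquewidth, $G$ has NLC-width at most $k$ if and only if $(G,\mathbf 1)\in F_k^\times$.
\end{proof}

\section{The role of the bound $k\le4$}\label{sec:five}

For cliquewidth the bound $k\le4$ is used only in Corollary~\ref{cor:tame}. Lemma~\ref{lem:exchange} holds for every $k$ and produces four blocks at a rigid node. For $k\le3$ this excludes twins, and for $k=4$ it means that all labels are in use, so that by Lemma~\ref{lem:tame} no two blocks merge until the twins do. Tameness is what makes stretches paths (Lemma~\ref{lem:critical}(i)), keeps names constant along critical nodes, where Lemma~\ref{lem:arrive} is not available (fact (F4)), and bounds the number of blocks at a skipped critical node (Lemma~\ref{lem:critical}(ii)). For $k\ge5$ four blocks no longer exhaust the labels, and Lemma~\ref{lem:exchange} does not yield tameness. Whether a substitute holds for $k\ge5$ is left open here.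

\begin{thebibliography}{9}
\bibitem{Joh} Johansson, 1998.
\bibitem{OS} Oum and Seymour, J. Combin. Theory B 96 (2006) 514--528.
\bibitem{probe} \emph{Probe Graph Classes}, \texttt{http://vixra.org/pdf/1210.0081v1.pdf}.
\end{thebibliography}
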